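# Mixed on the way out, unmixed on the way in: the Martin boundaries of $L$ and of its adjoint

## 1. The guess that $L$ and $\tilde L$ have equally rich positive solutions

Let $d\ge 2$ and let
$$L=\sum_{i,j=1}^d a_{ij}(x)\,\partial_{ij}+\sum_{i=1}^d b_i(x)\,\partial_i$$
be an elliptic operator on $\mathbb R^d$ with smooth coefficients and no zeroth-order term, and let $\tilde L$ be its formal adjoint, so that $\int (Lf)g\,dx=\int f\,\tilde Lg\,dx$ for test functions. Suppose that the only positive solutions of $Lu=0$ on $\mathbb R^d$ are the constants. Must the positive solutions of $\tilde Lv=0$ on $\mathbb R^d$ also be all proportional to one another? And conversely?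

The answer that one first guesses is yes, both ways. The two operators share one Green function, read once by rows and once by columns, and the simplest operators agree with the guess. We begin with these.

**The Laplacian, $d\ge3$.** Here $\tilde L=L=\Delta$, and by Liouville's theorem positive harmonic functions on $\mathbb R^d$ are constant. Both sides are trivial.

**Constant drift.** Let $L=\Delta+2c\cdot\nabla$ with $c\ne0$. Then $\tilde L=\Delta-2c\cdot\nabla$. Both $1$ and $e^{-2c\cdot x}$ solve $Lu=0$, because $\Delta e^{-2c\cdot x}=4|c|^2e^{-2c\cdot x}$ and $2c\cdot\nabla e^{-2c\cdot x}=-4|c|^2e^{-2c\cdot x}$. In the same way $1$ and $e^{2c\cdot x}$ solve $\tilde Lv=0$. Both sides are nontrivial.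

**Radial drift.** Let $L=\Delta+\beta(|x|)\,|x|^{-2}\,x\cdot\nabla$, with $\beta$ smooth and zero near $0$. The drift is the gradient of $\Psi(|x|)$, where $\Psi'(r)=\beta(r)/r$. With $w=e^{\Psi}$ we have $L=w^{-1}\nabla\cdot(w\nabla\,\cdot)$, and Section 3 will show that $f\mapsto wf$ carries the solutions of $L$ to those of $\tilde L$. Again the two sides agree.

All three operators are symmetric in some weighted $L^2$ space. The point of this lecture is that the guess is wrong once this symmetry is dropped. To see what could go wrong, we first give the question a probabilistic form.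

## 2. Martin boundaries and diffusions conditioned to come back

Let $X(t)$ be the diffusion generated by $L$, with law $P_x$ and expectation $E_x$ when started at $x$. For $L=\Delta+b\cdot\nabla$ it solves $dX=\sqrt2\,dW+b(X)\,dt$. We use the dichotomy that a non-explosive diffusion of this kind is either recurrent (it hits every nonempty open set with probability one, from every starting point) or transient ($|X(t)|\to\infty$ almost surely). In the transient case there is a Green function $G(x,y)$, with
$$E_x\int_0^\infty f(X(t))\,dt=\int G(x,y)f(y)\,dy .$$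
It is continuous and positive off the diagonal, it is locally integrable in $y$, $G(\cdot,y)$ solves $Lu=0$ off $y$, and $G(x,\cdot)$ solves $\tilde Lv=0$ off $x$. The Green function of $\tilde L$ is the transpose $G(y,x)$. For these facts see Pinsky, *Positive Harmonic Functions and Diffusion*, Ch. 2, 4, 7. From now on $L$ is transient.

**Definition (Martin boundary).** The Martin kernel of $L$ is $k(x,y)=G(x,y)/G(0,y)$. By the Harnack inequality every sequence $y_n\to\infty$ has a subsequence along which $k(\cdot,y_n)$ converges locally uniformly to a positive solution of $Lu=0$ with value $1$ at $0$. The set of these limit functions is the Martin boundary of $L$. For $\tilde L$ one uses $G(y,x)/G(y,0)$ instead. The boundary is called trivial if it consists of one point.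

By the Martin representation theorem every positive solution is an integral of these limit functions against a finite measure on the boundary. So if the boundary has $k$ points, the positive solutions span a space of dimension at most $k$. In particular a one-point boundary makes all positive solutions proportional. Conversely, if all positive solutions are proportional, all limit functions coincide, since they equal $1$ at $0$. For $L$, trivial means that there are no nonconstant positive $L$-harmonic functions.

**Definition (exterior domain, conditioned process).** An exterior domain is a connected open set $D\subset\mathbb R^d$ with smooth boundary whose complement is compact with nonempty interior. Let $\tau_D$ be the hitting time of $\partial D$, and let $h$ be the smallest positive solution of $Lh=0$ in $D$, $h=1$ on $\partial D$. The process $X^h$ is $X$ conditioned to hit $\partial D$. It is a diffusion with generator $L^hf=\frac1hL(hf)$. Its harmonic measure from $x\in D$ is $\mu^h_x(dy)=P^h_x(X^h(\tau_D)\in dy)$.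

Concretely $h(x)=P_x(\tau_D<\infty)$, and since $h=1$ on $\partial D$,
$$\mu_x^h(dy)=\frac{1}{h(x)}\,P_x\big(X(\tau_D)\in dy,\ \tau_D<\infty\big). \tag{1}$$

**Definition (harmonic measure boundary at infinity).** Consider sequences $x_n\in D$ with $|x_n|\to\infty$ for which $\mu^h_{x_n}$ converges weakly. Two such sequences are equivalent if the limits agree. The set of equivalence classes is the harmonic measure boundary at infinity for $L^h$. It does not depend on the choice of $D$. It is trivial if it has one element.

**Example.** Let $L=\Delta$ on $\mathbb R^3$ and $D=\{|x|>1\}$. Then $h(x)=1/|x|$, and the exterior Poisson kernel gives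
$$\mu_x^h(dy)=|x|\,\frac{|x|^2-1}{4\pi|x-y|^3}\,\sigma(dy)\longrightarrow\frac{\sigma(dy)}{4\pi}\qquad(|x|\to\infty).$$
Every sequence gives the uniform measure, so the harmonic measure boundary is trivial.

We recall without proof the following result from the paper "A New Approach to the Martin Boundary via Diffusions Conditioned to Hit a Compact Set", from which our question comes.

**Theorem 1.** The harmonic measure boundary at infinity for $L^h$ coincides with the Martin boundary for $\tilde L$ on $\mathbb R^d$.

The conjecture of that paper is the guess of Section 1: the Martin boundary for $L$ is trivial if and only if the Martin boundary for $\tilde L$ is trivial; equivalently, by Theorem 1, if and only if the harmonic measure boundary at infinity for $L^h$ is trivial. In plain words, $L$ is about paths going out to infinity, and $\tilde L$ is about paths coming in from infinity. The question is whether the outgoing paths forget their direction exactly when the incoming ones do.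

## 3. Multiplication by a weight, and the non-gradient drifts that escape it

**Proposition C.** If $L=w^{-1}\nabla\cdot(wA\nabla\,\cdot)$ with $w>0$ smooth and $A$ symmetric positive definite, then $\tilde L(wf)=wLf$. So $f\mapsto wf$ is a bijection between the cones of positive solutions of $L$ and of $\tilde L$, and one boundary is trivial if and only if the other is.

*Proof.* For a test function $\phi$, integrating by parts twice,
$$\int(L\phi)\,wf\,dx=\int\nabla\cdot(wA\nabla\phi)\,f\,dx=\int\phi\,\nabla\cdot(wA\nabla f)\,dx=\int\phi\,wLf\,dx .$$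
The left side is $\int\phi\,\tilde L(wf)\,dx$, and $\phi$ is arbitrary. $\square$

The sensible first attempt on the conjecture is to find such a weight for a general $L=\Delta+b\cdot\nabla$. Here $\tilde Lg=\Delta g-\nabla\cdot(bg)$, and for every positive smooth $w$
$$w^{-1}\tilde L(wf)=\Delta f+\Big(\frac{2\nabla w}{w}-b\Big)\cdot\nabla f+\frac{\tilde Lw}{w}\,f. \tag{2}$$
This equals $Lf$ for all $f$ only if $2\nabla w/w-b=b$, that is, $b=\nabla\log w$; and then $\tilde Lw=\nabla\cdot(\nabla w-bw)=0$ holds automatically. So the attempt stops exactly at drifts that are not gradients. Formula (2) also says what remains. If $w$ is a positive solution of $\tilde Lw=0$, then $\tilde L$ is, up to the weight, an operator with the drift $2\nabla\log w-b$. For a non-gradient $b$ this is a different diffusion, and nothing in (2) relates its paths to those of $X$. We shall exploit this freedom.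

**Theorem A.** For every $d\ge2$ there is a $C^\infty$ vector field $b$ on $\mathbb R^d$ such that $L=\Delta+b\cdot\nabla$ generates a non-explosive transient diffusion and

1. every positive $L$-harmonic function on $\mathbb R^d$ is constant (the Martin boundary of $L$ is trivial);
2. for every $J$ there are $J$ linearly independent positive solutions of $\tilde Lv=0$ on $\mathbb R^d$. So the Martin boundary of $\tilde L$ is infinite, and the harmonic measure boundary at infinity for $L^h$ is not trivial.

**Theorem B.** For every $d\ge2$ there is a $C^\infty$ elliptic operator $\hat L$ without zeroth-order term, generating a non-explosive transient diffusion, such that the Martin boundary of its adjoint is trivial while $\hat L$ has infinitely many linearly independent positive harmonic functions.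

So the conjecture is false in every dimension $d\ge2$, and both implications fail. By Proposition C the field $b$ of Theorem A cannot be a gradient.

## 4. A drift that pushes out through a core and in everywhere else

The mechanism is this. Fix a direction $e$. In a narrow cone around $e$, the core, the drift points outward. In the other directions it points inward, so the only way to infinity is through the core. Inside the core we add an angular drift toward the axis. In a sequence of layers it is made so strong that a path crossing the layer forgets where it came from. Incoming paths, in contrast, can use the half-space of directions opposite to $e$. There the inward drift is so fast that the path does not have the time to change its direction.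

**Coordinates.** Write $x=e^s\omega$ with $s=\log|x|$ and $\omega\in S^{d-1}$. Then $\Delta=e^{-2s}(\partial_{ss}+(d-2)\partial_s+\Delta_S)$. Put $z(\omega)=1-\omega\cdot e\in[0,2]$, so that $z=0$ is the direction $e$ and $z>1$ is the open half-sphere opposite to it. On the round sphere with metric $g$,
$$|\nabla z|^2=1-(\omega\cdot e)^2=z(2-z)\le1,\qquad \operatorname{Hess}z=(1-z)g,\qquad \Delta_Sz=(d-1)(1-z). \tag{3}$$
For $d=2$ this is $z=1-\cos\phi$, with $z'^2=\sin^2\phi$ and $z''=\cos\phi$. We shall often use that $z(2-z)$ increases on $[0,1]$ and equals $\frac{31}{256}$ at $z=\frac1{16}$.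

**Cutoffs.** Choose smooth $\kappa,\lambda:[0,2]\to[0,1]$ with $\kappa=0$ for $z\le\frac14$, $\kappa=1$ for $z\ge\frac38$, $\lambda=1$ for $z\le\frac12$, $\lambda=0$ for $z\ge1$. Choose $\chi\in C_c^\infty((0,\frac12))$ with $0\le\chi\le1$ and $\chi=1$ on $[\frac1{16},\frac38]$.

**Strengths.** Let $a,N:\mathbb R\to[0,\infty)$ be smooth, $0$ for $s\le1$, with
$$a(s)=32\,d\,s,\qquad N(s)=d\,s^2+\sum_{n\ge64}N_n\,\chi(s-n)\qquad(s\ge2),$$
and $N$ on $[1,2]$ not depending on the $N_n$. The constants $N_n\ge0$ will be chosen one after another in Section 6.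

**The operator.** Set
$$\mathcal L=\partial_{ss}+B\,\partial_s+\Delta_S-N(s)\lambda(z)\langle\nabla z,\nabla_S\,\cdot\rangle,\qquad B=(d-2)+a(s)(1-\kappa(z))-N(s)\kappa(z), \tag{4}$$
and $L=e^{-2s}\mathcal L$. Since $a$ and $N$ vanish for $s\le1$, we have $L=\Delta+b\cdot\nabla$ with $b\in C^\infty(\mathbb R^d)$ and $b=0$ for $|x|\le e$. As $L$ and $\mathcal L$ differ by a positive factor, they have the same harmonic functions and the same supersolutions ($\mathcal LW\le0$). We note that
$$B\le d-2+a(s)\ \text{ always},\qquad B=d-2+a(s)\ \text{ if }z\le\tfrac14,\qquad B=d-2-N(s)\ \text{ if }z\ge\tfrac38. \tag{5}$$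

Here is a heuristic for the choice of $N$, not used in the proof. With inward speed about $s^2$, the flow $\dot s=-s^2$ comes from $s=\infty$ to $s_1$ in time $\int_{s_1}^\infty ds/s^2=1/s_1$. The angular motion is run for only that long, so it hardly moves when $s_1$ is large. The function $1/s$ will reappear in Section 8.

## 5. Non-explosion and transience through the core

All probabilities will be estimated by supersolutions. We record the principle once.

**Lemma 2 (exit bound).** Let $U\subset\{s>1\}$ be open, $W\ge0$ continuous on $\bar U$ and $C^2$ in $U$ with $\mathcal LW\le0$ in $U$, and let $W\ge1$ on a set $\Gamma\subset\partial U$. Let $\tau_U$ be the exit time from $U$. If $X$ does not explode, then $P_x(\tau_U<\infty,\ X(\tau_U)\in\Gamma)\le W(x)$ for $x\in U$.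

*Proof.* Exhaust $U$ by bounded open sets $U_k$ with $\bar U_k\subset U$, and let $\tau_k$ be their exit times. By Itô's formula $E_xW(X(k\wedge\tau_k))\le W(x)$. On $\{\tau_U<\infty\}$ we have $X(k\wedge\tau_k)\to X(\tau_U)$. Fatou's lemma gives $E_x[W(X(\tau_U));\tau_U<\infty]\le W(x)$. $\square$

Recall also that the exit time from a bounded set is almost surely finite.

**Step 1. No explosion.** We use Khasminskii's test: it suffices to find $V\to\infty$, $V\ge1$, with $LV$ bounded above by a constant outside a compact set. Take $V=1+s^2$ for $s\ge2$. By (5),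
$$LV=e^{-2s}(2+2sB)\le e^{-2s}\big(2+2s(d-2+32ds)\big),$$
which is bounded above.

**Step 2. A supersolution that keeps the path in the core.** We want a function that is $1$ on the wall $z=\frac18$ and small near the axis.

**Lemma 3.** For any $N_n\ge0$, $f=e^{s(z-1/8)}$ satisfies $\mathcal Lf\le0$ on $\{s\ge4,\ z\le\frac18\}$.

*Proof.* There $\kappa=0$ and $\lambda=1$. Put $q=z-\frac18\in[-\frac18,0]$. We have $\partial_sf=qf$, $\partial_{ss}f=q^2f$, $\Delta_Sf=(s\Delta_Sz+s^2|\nabla z|^2)f$ and $\langle\nabla z,\nabla_Sf\rangle=s|\nabla z|^2f$. With (3),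
$$\frac{\mathcal Lf}{f}=q^2+(d-2+a)q+s(d-1)(1-z)+s^2z(2-z)-Ns\,z(2-z).$$
Since $q^2\le\frac1{64}$ and $(d-2)q\le0$,
$$\frac{\mathcal Lf}{f}\le\tfrac1{64}+aq+s(d-1)-(N-s)s\,z(2-z), \tag{6}$$
and $N\ge ds^2\ge s$. The only bad terms are $\frac1{64}+s(d-1)$.

If $z\le\frac1{16}$, the outward drift wins: $q\le-\frac1{16}$, so $aq\le-2ds$, and $\frac1{64}-2ds+s(d-1)<0$.

If $\frac1{16}\le z\le\frac18$, the angular drift wins: $z(2-z)\ge\frac{31}{256}$, so, using $s\ge4$,
$$(N-s)z(2-z)\ge s(ds-1)\tfrac{31}{256}\ge 4(4d-1)\tfrac{31}{256}=\tfrac{31}{64}(4d-1)\ge d-1+\tfrac1{256}.$$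
Multiplying by $s\ge4$ gives $(N-s)s\,z(2-z)\ge s(d-1)+\frac1{64}$. As $aq\le0$, the right side of (6) is $\le0$. $\square$

**Step 3. Transience.** We show that with positive probability $X$ stays forever in $U=\{s>4,\ z<\frac18\}$. Let $W=e^{-(s-4)}+f$. On $U$ we have $B=d-2+a$, hence $\mathcal Le^{-(s-4)}=(1-(d-2)-a)e^{-(s-4)}\le0$, because $a\ge128d$. So $\mathcal LW\le0$ by Lemma 3. On $\partial U$ either $s=4$, where the first term is $1$, or $z=\frac18$, where $f=1$. Lemma 2 bounds the probability of ever leaving $U$, starting from $s=6$, $\omega=e$, by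
$$W=e^{-2}+e^{-3/4}<0.14+0.48<1 .$$
Thus with positive probability $X$ never hits the open set $\{s<4\}$. So $X$ is not recurrent, hence it is transient and $G$ exists.

Steps 1–3 hold for every choice of $N_n\ge0$.

## 6. Liouville for $L$, reduced to an oscillation estimate in one layer

Fix $n\ge64$ and suppose that $N_k$ is chosen for $64\le k<n$. Put
$$\ell_0=n-\tfrac14,\quad \ell_1=n+\tfrac1{16},\quad \ell_2=n+\tfrac18,\quad s^*=n+\tfrac14,\quad T=\{s=n+\tfrac34\},\quad Q=\{s=s^*,\ z\le\tfrac18\}.$$
So $Q$ is the piece of the sphere $\{s=s^*\}$ that lies in the core.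

The function $\chi(s-k)$ lives on $(k,k+\frac12)$. Hence for $s\le n$ and for $n+\frac12\le s\le n+1$ the coefficients do not depend on $N_n$; on $\{s<n+1\}$ they do not depend on $N_k$ with $k>n$; and on the shell $\{n+\frac12<s<n+1\}$ they depend on no $N_k$ at all. The shell is connected and contains the compact set $T$. By the Harnack inequality there is $H_n<\infty$, independent of all $N_k$, with
$$\max_Tu\le H_n\min_Tu\quad\text{for every }u>0\text{ harmonic in }\{s<n+1\}. \tag{7}$$

**Proposition 4.** There is $\varepsilon_n(N)\to0$ as $N\to\infty$ (depending on $n,d$ and $N_k$, $k<n$) such that if $N_n=N$, then every $u>0$ that is $L$-harmonic in $\{s<n+1\}$ satisfies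
$$\max_{s\le n}u-\min_{s\le n}u\le\varepsilon_n(N)\max_Tu .$$

**Proof of Theorem A(1) from Proposition 4.** Choose $N_n$ inductively with $\varepsilon_n(N_n)H_n\le\frac1n$. Let $u>0$ be $L$-harmonic on $\mathbb R^d$. The minimum principle and (7) give $u(0)\ge\min_Tu\ge\max_Tu/H_n$. So
$$\max_{s\le n}u-\min_{s\le n}u\le\varepsilon_n(N_n)H_n\,u(0)\le\frac{u(0)}n\qquad\text{for all }n\ge64 .$$
Any two points lie in $\{s\le n\}$ for all large $n$, so $u$ takes the same value at them. $\square$

The order of the choices matters. If the Harnack inequality were applied across the mixing layer itself, its constant would be allowed to depend on $N_n$, and we would need $\varepsilon_n(N)H_n(N)$ to be small, which Proposition 4 does not give. The unmixed shell $n+\frac12<s<n+1$ is there so that $H_n$ is known before $N_n$ is chosen.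

## 7. Proof of Proposition 4: contraction in the core, and many attempts to reach it

Let $N_n=N$ and put $M=\max_Tu$. By the maximum principle $0<u\le M$ on $\{s\le n+\frac34\}$. Below, $C$ denotes constants depending only on $n,d$ (and the fixed cutoffs), and "$N$ large" means that $N$ exceeds such a constant. Let
$$A_n=d-2+32d(n+1),\qquad\theta=A_n+1,\qquad\text{so that } B\le A_n<\theta\ \text{ for }2\le s\le n+1 .$$

The plan: $u$ is nearly constant on $Q$ (Step 1), and a path started in $\{s\le n\}$ almost surely reaches $\{s=s^*\}$, very likely in $Q$ (Steps 2 and 3). Then $u(x)$ is an average of nearly equal values (Step 4).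

**Step 1 ($u$ is almost constant on $Q$).** Let $R=\{|s-s^*|<\frac18,\ z<\frac14\}$. On $R$ we have $\frac18<s-n<\frac38$, so $\chi(s-n)=1$, and $\kappa=0$, $\lambda=1$. Hence
$$\mathcal L=\partial_{ss}+\alpha(s)\partial_s+\Delta_S-N(s)\langle\nabla z,\nabla_S\,\cdot\rangle,\qquad\alpha=d-2+a\le A_n,\quad N(s)=ds^2+N\ge N .$$

*The differential inequality.* Let $v=|\nabla_Su|^2$. We compute $\frac12\mathcal Lv-\langle\nabla_Su,\nabla_S\mathcal Lu\rangle$ term by term. The coefficients $\alpha$ and $N$ depend only on $s$, so $\nabla_S$ does not see them.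

- From $\partial_{ss}$: $\ \frac12v_{ss}-\langle\nabla_Su,\nabla_Su_{ss}\rangle=|\nabla_Su_s|^2$.
- From $\alpha\partial_s$: $\ \frac12\alpha v_s-\alpha\langle\nabla_Su,\nabla_Su_s\rangle=0$.
- From $\Delta_S$, by Bochner's formula: $\ |\operatorname{Hess}_Su|^2+\mathrm{Ric}(\nabla_Su,\nabla_Su)$, where $\mathrm{Ric}=(d-2)g\ge0$.
- From the angular drift: $\frac12(-N)\langle\nabla z,\nabla_Sv\rangle=-N\operatorname{Hess}_Su(\nabla z,\nabla_Su)$, while $\langle\nabla_Su,\nabla_S(-N\langle\nabla z,\nabla_Su\rangle)\rangle=-N\operatorname{Hess}z(\nabla_Su,\nabla_Su)-N\operatorname{Hess}_Su(\nabla z,\nabla_Su)$. The terms with $\operatorname{Hess}_Su$ cancel, and by (3) the difference is $N(s)(1-z)v$.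

Since $\mathcal Lu=0$ and $z\le\frac14$ in $R$, we may drop the nonnegative terms and get
$$\mathcal Lv\ge\tfrac32N\,v\quad\text{in }R. \tag{8}$$
This is the contraction: angular differences decay at a rate of order $N$.

*A crude bound on $v$.* To use (8) we need some bound on $\partial R$. In Euclidean terms $\partial_s$ has length $e^s$, and the vector $\nabla z$ of the unit sphere becomes a vector of length at most $e^s$. So by (4) $|b|\le e^{-s}(a+2N(s))\le C(1+N)$ on $\{n\le s\le n+\frac34\}$. Let $x_0\in\bar R$, so that $n+\frac18\le s(x_0)\le n+\frac38$, and let $r=c/(1+N)$, with $c=c(n)>0$ so small that the ball of radius $c$ about $x_0$ lies in $\{n<s<n+\frac34\}$. The function $\bar u(y)=u(x_0+ry)$ satisfies $\Delta\bar u+r\,b\cdot\nabla\bar u=0$ in $|y|<1$, with $|rb|\le C$ and $0\le\bar u\le M$. The interior $W^{2,p}$ estimate with $p>d$ (Gilbarg–Trudinger, Thm. 9.11) and Sobolev embedding give $|\nabla\bar u(0)|\le CM$. So $|\nabla u(x_0)|\le C(1+N)M$, and since $|\nabla_Su|\le e^s|\nabla u|$,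
$$v\le K:=C(1+N)^2M^2\quad\text{on }\bar R. \tag{9}$$

*A barrier.* Put $m=\sqrt N$ and $w=e^{m((s-s^*)^2-1/64)}+e^{m(z-1/4)}$. On $\partial R$ either $|s-s^*|=\frac18$ or $z=\frac14$, so $w\ge1$ there. For the first summand, $\mathcal L$ applied to it and divided by it is
$$4m^2(s-s^*)^2+2m+2m\,\alpha\,(s-s^*)\le\tfrac{m^2}{16}+2m+\tfrac{A_nm}4 .$$
For the second it is
$$m^2z(2-z)+m(d-1)(1-z)-N(s)\,m\,z(2-z)\le m^2+(d-1)m .$$
Both bounds are at most $\frac32m^2=\frac32N$ for $N$ large. So $\mathcal Lw\le\frac32Nw$ in $R$.

*Comparison.* By (9), $v-Kw\le0$ on $\partial R$, and $\mathcal L(v-Kw)\ge\frac32N(v-Kw)$ in $R$. At a positive interior maximum the left side would be $\le0$ and the right side $>0$. So $v\le Kw$ in $R$.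

On $Q$ we have $s=s^*$ and $z\le\frac18$, so $w\le e^{-m/64}+e^{-m/8}\le2e^{-m/64}$ and $|\nabla_Su|\le C(1+N)Me^{-\sqrt N/128}$. Any two points of the cap $\{z\le\frac18\}$ are joined inside it, through its center, by a path of length at most $2\arccos\frac78<2$. Hence
$$|u(p)-u(p')|\le\varepsilon^{(1)}(N)\,M\quad(p,p'\in Q),\qquad\varepsilon^{(1)}(N)\le C(1+N)e^{-\sqrt N/128}\to0. \tag{10}$$

**Step 2 (one attempt rarely reaches level $s^*$ outside $Q$).** Let $\Omega=\{\ell_1<s<s^*\}$. On $\Omega$ we have $\frac1{16}<s-n<\frac14$, so $\chi(s-n)=1$ and $N(s)\ge N$. We claim that, for every $\omega$,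
$$P_{(\ell_2,\omega)}\big(X\text{ exits }\Omega\text{ in }\{s=s^*\}\setminus Q\big)\le\varepsilon^{(2)}(N)\to0. \tag{11}$$
The barrier should be at least $1$ where $s=s^*$ and $z\ge\frac18$, and tiny at $s=\ell_2$. Let $\mu=10^{-5}N$ and
$$w_1=\exp\big(\mu\,[\,z-\tfrac18+32(s-s^*)\,]\big).$$
Then
$$\frac{\mathcal Lw_1}{w_1}=\mu^2\big(1024+z(2-z)\big)+\mu\big[32B+(d-1)(1-z)-N(s)\lambda z(2-z)\big].$$
Recall that $z(2-z)\le1$ and $1025\mu=0.01025\,N$.

- For $z\ge\frac38$ the inward drift helps: $B\le d-2-N$, so the quotient is at most $\mu[1025\mu+32(d-2)+d-1-32N]\le0$ for $N$ large.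
- For $\frac1{16}\le z\le\frac38$ the angular drift helps: $\lambda=1$ and $z(2-z)\ge\frac{31}{256}>0.12$, so the quotient is at most $\mu[1025\mu+32A_n+d-1-\frac{31}{256}N]\le0$ for $N$ large.
- For $z<\frac1{16}$ no drift helps, but $w_1$ itself is tiny: $w_1\le e^{-\mu/16}$ since $s\le s^*$. So $\mathcal Lw_1\le P(\mu)e^{-\mu/16}$ with $P(\mu)=1025\mu^2+(32A_n+d-1)\mu$.

To absorb the error in the third case, let $h_0(s)=\theta^{-1}e^\theta(1-e^{-\theta(s-n)})$. On $\Omega$ we have $0\le h_0\le\theta^{-1}e^\theta$, and since $h_0'=e^{\theta-\theta(s-n)}\ge1$ and $h_0''=-\theta h_0'$,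
$$\mathcal Lh_0=(B-\theta)\,e^{\theta-\theta(s-n)}\le-1 .$$
So $w=w_1+P(\mu)e^{-\mu/16}h_0\ge0$ satisfies $\mathcal Lw\le0$ in $\Omega$, and $w\ge w_1\ge1$ on $\{s=s^*,\ z\ge\frac18\}$. At $s=\ell_2$ we have $s-s^*=-\frac18$ and $z\le2$, so $w_1\le e^{\mu(15/8-4)}\le e^{-2\mu}$. Lemma 2 gives (11) with $\varepsilon^{(2)}=e^{-2\mu}+CP(\mu)e^{-\mu/16}$.

One would like to run this barrier from all of $\{s\le n\}$ and be done. This does not work: the first two cases need $N(s)$ to be at least a fixed multiple of $\mu$, while below level $n$ the function $N(s)$ stays fixed and $\mu\to\infty$. So (11) controls a single attempt that starts at level $\ell_2$, and a path may make many attempts, falling back to $\ell_1$ in between. Summing (11) over the attempts requires that their number be controlled uniformly in $N$. This is the next step.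

**Step 3 (cycles: the success probability of one attempt does not depend on $N$).** Let $\sigma$ be the hitting time of $\{s=s^*\}$, which is almost surely finite when we start below, and let
$$\bar\beta=\sup\{P_x(X_\sigma\notin Q):s(x)\le\ell_1\}.$$
For $s(x)\le\ell_1$ let $\zeta$ be the first exit time from $\Omega$ after the first hit of $\{s=\ell_2\}$. A path from below $\ell_1$ must hit $\ell_2$ before $s^*$, so either $\zeta=\sigma$ or $s(X_\zeta)=\ell_1$. By the strong Markov property at the first hit of $\ell_2$, with (11), and then at $\zeta$,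
$$P_x(X_\sigma\notin Q)\le\varepsilon^{(2)}+P_x\big(s(X_\zeta)=\ell_1\big)\bar\beta\le\varepsilon^{(2)}+\big(1-P_x(X_\zeta\in Q)\big)\bar\beta. \tag{12}$$
We claim that $P_x(X_\zeta\in Q)\ge c_0>0$ with $c_0$ independent of $x$ and $N$. Then (12) gives $\bar\beta\le\varepsilon^{(2)}+(1-c_0)\bar\beta$, and as $\bar\beta\le1$ is finite,
$$\bar\beta\le\varepsilon^{(2)}(N)/c_0\to0. \tag{13}$$
We prove the claim by sending the path down to level $\ell_0$, then up to level $n$ inside the core, then along the core to $Q$.

(i) *From $s(x)\le\ell_1$, $X$ hits $\{s=\ell_0\}$ before $\{s=\ell_2\}$ with probability at least some $c_1>0$.* If $s(x)\le\ell_0$ this is clear. Otherwise let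
$$g=\frac{1-e^{-\theta(s-\ell_0)}}{1-e^{-\theta(\ell_2-\ell_0)}},\qquad\text{so that } g''=-\theta g',\quad\mathcal Lg=(B-\theta)g'\le0 .$$
Here we used $B\le\theta$, which holds whatever $N$ is. As $g=1$ at $\ell_2$ and $g$ is increasing, Lemma 2 bounds the probability of reaching $\ell_2$ first by $g(\ell_1)=:1-c_1<1$.

(ii) *From any point of $\{s=\ell_0\}$, the first hit of $\{s=n\}$ is in $\{z<\frac1{16}\}$ with probability at least some $c_2>0$.* As a function of the starting point in $\{s<n\}$ this probability is harmonic and nonnegative, and it tends to $1$ at the boundary points with $z<\frac1{16}$. So it is not identically $0$, and by the strong maximum principle it is positive. The coefficients in $\{s<n\}$ do not depend on $N$. Let $c_2$ be its minimum over the compact set $\{s=\ell_0\}$.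

(iii) *From $(n,\omega)$ with $z(\omega)<\frac1{16}$, with probability at least $1-3e^{-4}$ the path reaches $\{s=s^*\}$ while staying in $\{z<\frac18\}$ and, after first hitting $\ell_2$, does not return to $\ell_1$ before reaching $s^*$.* In the box $\{z<\frac18,\ n-\frac1{16}<s<s^*\}$ we have $B=d-2+a\ge64$. So $\mathcal Le^{-64(s-c)}=64(64-B)e^{-64(s-c)}\le0$ for every constant $c$. By Lemma 3, $W_1=e^{-64(s-n+1/16)}+f$ is a supersolution in the box for every $N$. It is at least $1$ on $\{s=n-\frac1{16}\}$ and on $\{z=\frac18\}$. By Lemma 2 the probability of leaving the box through these parts is at most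
$$W_1(n,\omega)\le e^{-4}+e^{-n/16}\le2e^{-4},$$
as $n\ge64$. On the complementary event the path leaves through $\{s=s^*,z<\frac18\}\subset Q$, and it is still in the box when it first hits $\ell_2$. From there, Lemma 2 with $e^{-64(s-\ell_1)}$ in $\{\ell_1<s<s^*,\ z<\frac18\}$ bounds the probability of leaving this set through $\{s=\ell_1\}$ by $e^{-64(\ell_2-\ell_1)}=e^{-4}$. The two failure probabilities add up to at most $3e^{-4}<1$.

If (i), (ii) and (iii) occur one after another, the first hit of $\ell_2$ occurs during (iii), and after it the path exits $\Omega$ in $Q$. So $X_\zeta\in Q$, and by the strong Markov property $c_0=c_1c_2(1-3e^{-4})$ works. It depends only on $n$, $d$ and $N_k$ with $k<n$.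

**Step 4 (conclusion).** Fix $p_0\in Q$. If $s(x)\le n$, then $u(x)=E_xu(X_\sigma)$. Since $0\le u\le M$ on $\{s\le s^*\}$, splitting according to whether $X_\sigma\in Q$ gives, by (10),
$$|u(x)-u(p_0)|\le\big(\varepsilon^{(1)}+\bar\beta\big)M .$$
With (13), the proposition holds with $\varepsilon_n(N)=2(\varepsilon^{(1)}+\varepsilon^{(2)}/c_0)$ for $N$ large. For the other $N$ put $\varepsilon_n(N)=1$, which is correct since the oscillation is at most $M$. $\square$

This completes the proof of Theorem A(1). From here on the $N_n$ are fixed. The next section uses only $N_n\ge0$.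

## 8. Incoming paths remember their direction: many positive solutions of $\tilde L$

Let $J\ge2$. Choose distinct $\omega_1,\dots,\omega_J\in\{z>1\}$ with disjoint closed neighborhoods $A_j\subset\{z>1\}$, and $\psi_j\in C^\infty(S^{d-1};[0,1])$ with $\psi_j(\omega_j)=0$ and $\psi_j=1$ off $\operatorname{int}A_j$. In this section let $C=\max_j\|\Delta_S\psi_j\|_\infty$. Take $s_1\ge2$ with $C/s_1\le\frac14$. Let $D=\{s>s_1\}$, an exterior domain, and $\tau=\tau_D$.

**Step 1. Starting in direction $\omega_j$, however far out, the path comes back near direction $\omega_j$.**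

**Lemma 5.** For all $s>s_1$: $\ P_{(s,\omega_j)}\big(\tau<\infty,\ X_\tau\in\{s_1\}\times A_j\big)\ge\frac34$.

*Proof.* On $\{z>1\}$ we have $\kappa=1$ and $\lambda=0$, so $\mathcal L=\partial_{ss}+\Delta_S-(N(s)-d+2)\partial_s$, with $N(s)-d+2\ge ds^2-(d-2)\ge s^2$ for $s\ge2$. Hence
$$\mathcal L\Big(-\frac1s\Big)=-\frac2{s^3}-\frac{N(s)-d+2}{s^2}\le-1 .$$
So $w=\psi_j+C\big(\frac1{s_1}-\frac1s\big)$ satisfies $\mathcal Lw\le C-C=0$ on $\{s>s_1\}\times\operatorname{int}A_j$. Also $w\ge0$, and $w\ge1$ on the lateral boundary $\{s>s_1\}\times\partial A_j$. By Lemma 2 the set is left through the lateral boundary with probability at most $w(s,\omega_j)\le C/s_1\le\frac14$. Moreover $\mathcal Ls=-(N(s)-d+2)\le0$ there, so Lemma 2 with $W=s/R$ on $\{s_1<s<R\}\times\operatorname{int}A_j$ shows that level $R$ is reached before the other sides with probability at most $s/R$. The exit from this bounded set is almost surely finite, so it occurs through $\{s_1\}\times A_j$ with probability at least $\frac34-\frac sR$. Let $R\to\infty$. $\square$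

**Step 2. The harmonic measure boundary for $L^h$ is not trivial.** Let $x_n^j=(n,\omega_j)$ in $(s,\omega)$-coordinates. By (1), Lemma 5 and $h\le1$, $\mu^h_{x_n^j}(\{s_1\}\times A_j)\ge\frac34$ for all $n>s_1$. Since $\partial D$ is compact, weak limit points exist, and since $\{s_1\}\times A_j$ is closed, each limit point of $(\mu^h_{x_n^j})_n$ gives it mass at least $\frac34$. For $i\ne j$ these closed sets are disjoint, so limit points for $i$ and for $j$ differ. By Theorem 1 this already shows that the Martin boundary of $\tilde L$ is not trivial. We now produce $J$ independent solutions, without Theorem 1.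

**Step 3. Test functions that separate the directions.** Let $\varphi_j\in C(\partial D;[0,1])$ have disjoint supports, with $\varphi_j=1$ on $\{s_1\}\times A_j$. Put $\Phi_j(x)=E_x[\varphi_j(X_\tau);\tau<\infty]$. It is $L$-harmonic in $D$ and $0\le\Phi_j\le h$. By Lemma 5, and since $\sum_j\varphi_j\le1$ implies $\sum_j\Phi_j\le1$, for $n>s_1$
$$\Phi_i(x_n^i)\ge\tfrac34,\qquad\sum_{j\ne i}\Phi_j(x_n^i)\le\tfrac14. \tag{14}$$

**Step 4. Writing $\Phi_j$ as a Green potential.** This links $\Phi_j(x)$ to $G(x,\cdot)$. Let $\eta=\eta(s)$ be smooth with $\eta=0$ for $s\le s_1+1$ and $\eta=1$ for $s\ge s_1+2$. Let $\tilde\Phi_j=\eta\Phi_j\in C^\infty(\mathbb R^d)$, which is bounded, and $F_j=-L\tilde\Phi_j$. As $L\Phi_j=0$ in $D$, the function $F_j$ is supported in $s_1+1\le s\le s_1+2$, so $F_j\in C_c^\infty(\mathbb R^d)$. By Itô's formula and non-explosion (everything is bounded on $[0,t]$, so the local martingale is a martingale),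
$$\tilde\Phi_j(x)=E_x\tilde\Phi_j(X_t)+E_x\int_0^tF_j(X_r)\,dr .$$
By the Markov property and transience,
$$0\le E_x\tilde\Phi_j(X_t)\le E_x[h(X_t);X_t\in D]\le P_x\big(X_r\in\{s\le s_1\}\text{ for some }r\ge t\big)\longrightarrow0 .$$
Also $E_x\int_0^\infty|F_j|(X_r)\,dr=\int G(x,y)|F_j(y)|\,dy<\infty$. Letting $t\to\infty$,
$$\tilde\Phi_j(x)=\int G(x,y)F_j(y)\,dy. \tag{15}$$

**Step 5. Limits of $G(x_n^i,\cdot)$.** Let $v_n^i=G(x_n^i,\cdot)$, a positive solution of $\tilde Lv=0$ off $x_n^i$. To pass to the limit we need a bound at one point. Let $U$ be a small ball about $0$ with $\bar U\subset\{s<s_1\}$. The path can reach $U$ only after $\tau$, so by the strong Markov property $\int_UG(x,y)\,dy=\int_UE_x[G(X_\tau,y);\tau<\infty]\,dy$ for $x\in D$. Shrinking $U$ to $0$ and using the continuity of $G$ off the diagonal,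
$$v_n^i(0)=E_{x_n^i}[G(X_\tau,0);\tau<\infty]\le\max_{\partial D}G(\cdot,0)<\infty .$$
By the Harnack inequality for $\tilde L$ the $v_n^i$ are bounded on each compact set, uniformly in large $n$. By interior elliptic estimates, along a subsequence common to $i=1,\dots,J$, $v_n^i\to v^i\ge0$ locally uniformly together with derivatives, and $\tilde Lv^i=0$ on $\mathbb R^d$.

**Step 6. Independence.** Since $F_j$ has compact support, (15) gives, along the subsequence,
$$m_{ij}:=\int v^iF_j\,dy=\lim_n\int G(x_n^i,y)F_j(y)\,dy=\lim_n\tilde\Phi_j(x_n^i)=\lim_n\Phi_j(x_n^i).$$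
By (14) all $m_{ij}\ge0$ and $m_{ii}\ge\frac34>\frac14\ge\sum_{j\ne i}m_{ij}$. So the matrix $(m_{ij})$ is strictly diagonally dominant, hence nonsingular. If $\sum_ic_iv^i=0$, then $\sum_ic_im_{ij}=0$ for all $j$, and so $c=0$. Thus $v^1,\dots,v^J$ are linearly independent. Each is nonzero and nonnegative, so it is positive by Harnack.

As $J$ is arbitrary, the positive solutions of $\tilde Lv=0$ span an infinite-dimensional space, and by the Martin representation theorem (Section 2) the Martin boundary of $\tilde L$ is infinite. Together with Sections 5–7 this proves Theorem A. $\blacksquare$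

## 9. Dividing by a positive $\tilde L$-solution: the other implication

For Theorem B we exchange the roles of $L$ and $\tilde L$. The obstacle is that $\tilde L$ has a zeroth-order term and that a diffusion made from it might explode. Formula (2) removes the first defect and a slowing factor the second.

**Step 1. The operator.** Let $L$ be as in Theorem A and let $v>0$ with $\tilde Lv=0$. By (2) with $w=v$,
$$v^{-1}\tilde L(vf)=\Delta f+\hat b\cdot\nabla f,\qquad\hat b=-b+\frac{2\nabla v}{v} .$$
Choose a smooth $\varrho>0$ with $\varrho\le1$ and $\varrho|\hat b|\le1$, for instance $\varrho=(1+|\hat b|^2)^{-1/2}$, and let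
$$\hat Lf=\varrho\,v^{-1}\tilde L(vf)=\varrho\,(\Delta+\hat b\cdot\nabla)f .$$
This is elliptic with smooth bounded coefficients and no zeroth-order term.

**Step 2. No explosion.** With $V=1+|x|^2$ we have $\hat LV=\varrho(2d+2x\cdot\hat b)\le2d+2|x|\le(2d+1)V$, so the diffusion of $\hat L$ does not explode, by Khasminskii's test in the form $\hat LV\le cV$, $V\to\infty$.

**Step 3. Positive harmonic functions of $\hat L$, and transience.** We have $\hat Lf=0$ if and only if $\tilde L(vf)=0$. So the positive $\hat L$-harmonic functions are exactly $g/v$ with $g>0$ and $\tilde Lg=0$, and by Theorem A there are infinitely many linearly independent ones. In particular there is a nonconstant one, $u$. If the diffusion were recurrent, $u$ along the path, being a nonnegative supermartingale, would converge almost surely, although the path visits every open set at arbitrarily large times; this would force $u$ to be constant. So the diffusion is transient.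

**Step 4. The adjoint of $\hat L$.** For test functions
$$\int(\hat Lf)\,g\,dx=\int\tilde L(vf)\,\frac{\varrho g}{v}\,dx=\int vf\,L\Big(\frac{\varrho g}v\Big)dx ,$$
so the adjoint of $\hat L$ is $g\mapsto v\,L(\varrho g/v)$. If $g>0$ is annihilated by it, then $\varrho g/v$ is a positive $L$-harmonic function, hence constant by Theorem A(1). So all positive solutions are proportional to $v/\varrho$, and the Martin boundary of the adjoint of $\hat L$ is trivial. This proves Theorem B. $\blacksquare$

By Theorem 1 the harmonic measure boundary at infinity for $\hat L^h$ is then trivial as well, although the Martin boundary of $\hat L$ is infinite. So Theorem A refutes "trivial for $L$ implies trivial for $\tilde L$", Theorem B refutes the converse, and the conjecture is false in both directions in every dimension $d\ge2$.
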